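# Powers of mean ergodic operators on $C(K)$ and the accumulation points of $K$

## 1. "Such an operator lives on every infinite $K$": the guess against three compact spaces

Let $T$ be a bounded operator on a Banach space $X$, with Cesàro averages
$$\mathcal A_n^T:=\frac1n\sum_{k=0}^{n-1}T^k .$$
We call $T$ **power bounded** if $\sup_n\|T^n\|<\infty$, and **mean ergodic** (ME) if the norm limit $\lim_n\mathcal A_n^Tx$ exists for every $x\in X$. For a compact Hausdorff space $K$, $C(K)$ is the space of continuous real functions on $K$ with the supremum norm and pointwise order, and $T$ on $C(K)$ is **positive** if $Tf\ge0$ whenever $f\ge0$.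

If $T^m$ is ME for some $m$, then $T$ is ME. For power bounded $T$ this is quick: $\mathcal A^T_{mn}=\frac1m\sum_{r<m}T^r\mathcal A_n^{T^m}$, and $\mathcal A_M^Tx-\mathcal A_{mn}^Tx\to0$ when $mn\le M<m(n+1)$. The converse fails in general: Sine constructed, for a suitable compact Hausdorff $K$, a positive contraction $T$ on $C(K)$ that is ME while $T^2$ is not. In the other direction, Derriennic and Krengel showed that if $S$ is positive, power bounded and ME on a Banach lattice with order continuous norm, then all $S^m$ are ME. (Order continuous norm: every net decreasing to $0$ in the order tends to $0$ in norm. The space $c=C(\mathbb N\cup\{\infty\})$ fails this. The functions $1_{\{k,k+1,\dots\}\cup\{\infty\}}$ decrease in $k$; a continuous lower bound of all of them is $\le0$ on $\mathbb N$, hence also at $\infty$, so their infimum is $0$; yet all have norm $1$.)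

The question, taken from "Some Open Questions" (https://emis.de/journals/VMJ/articles/2005_4_3.pdf), is this. *Let $K$ be an infinite compact Hausdorff space. Is there a positive power bounded mean ergodic operator $T$ on $C(K)$ such that $T^m$ is not mean ergodic for some $m$?* We have to decide whether such a $T$ exists for every infinite $K$.

The first guess is **yes**. The positive theorem does not cover $c$, an example exists on some $K$, and an infinite $K$ seems to leave plenty of room to copy it. Let us test this.

**Finite $K$.** Here $C(K)$ is finite-dimensional. For power bounded $T$ the averages $\mathcal A^T_nx$ are bounded, so a subsequence converges, and by fact (F2) of Section 3 the whole sequence converges. So $T$ and all its powers are ME; this is why $K$ is assumed infinite.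

**Two convergent sequences.** Let $K=(\mathbb N\cup\{\infty\})\times\mathbb Z_2$, $\theta(n)=2^{-n}$ for $n\ge1$, $\theta(\infty)=0$, and
$$Tf(x,j)=(1-\theta(x))\,f(x,j+1)+\theta(x)\,\frac{f(x,0)+f(x,1)}2 .$$
So $T$ swaps the two sheets, with a small leak towards the average, and the leak dies out at infinity. Clearly $T\ge0$ and $T1=1$, so $\|T^n\|=1$. Split $f$ into an even part ($f(x,0)=f(x,1)$) and an odd part ($f(x,1)=-f(x,0)$). On even functions $T=I$. On odd functions $T$ is multiplication by $-(1-\theta)$, so $\mathcal A_n^Tf=f\cdot\frac1n\sum_{k<n}(-1)^k(1-\theta)^k$. An alternating sum with decreasing terms in $[0,1]$ lies in $[0,1]$, so $\|\mathcal A_n^Tf\|\le\|f\|/n$. Hence $T$ is ME. But for the odd function $e(x,j)=(-1)^j$,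
$$\mathcal A_n^{T^2}e=e\cdot\frac1n\sum_{k<n}(1-\theta)^{2k}\longrightarrow e\cdot1_{\{\theta=0\}}\quad\text{pointwise},$$
and the limit is $0$ at $(n,j)$ but $\pm1$ at $(\infty,j)$. It is not continuous, so there is no norm convergence, and $T^2$ is not ME. The guess passes.

**One convergent sequence.** Glue the two limit points: $K=(\mathbb N\times\mathbb Z_2)\cup\{\infty\}$, which is homeomorphic to $\mathbb N\cup\{\infty\}$. Keep the formula on $\mathbb N\times\mathbb Z_2$ and put $Tf(\infty)=f(\infty)$. Again $T=I$ on even functions. But an odd function $e$ now satisfies $e(\infty)=0$, that is, $\sup_j|e(n,j)|\to0$. In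
$$\mathcal A_M^{T^2}e(n,j)=e(n,j)\cdot\frac1M\sum_{k<M}(1-2^{-n})^{2k}$$
all but finitely many $n$ contribute at most $\varepsilon$, and for the remaining $n$ the averages tend to $0$. So $\mathcal A^{T^2}_Me\to0$ uniformly, and $T^2$ is ME. The example has collapsed: a function oscillating with period $2$ has nowhere to oscillate at the single accumulation point.

This suggests that the guess is wrong, and that the relevant quantity is the number of accumulation points. We shall show that **no** positive power bounded ME operator on $c$ has a power that fails to be ME. So the answer is no: existence depends on $K$.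

## 2. The theorems

Throughout, *accumulation point* means non-isolated point of $K$. A *nontrivial convergent sequence* is a convergent sequence of pairwise distinct points, all different from the limit; for instance $1,2,3,\dots$ in $\mathbb N\cup\{\infty\}$. We use the same letter for $T$ and its extension $f+ig\mapsto Tf+iTg$ to $C(K;\mathbb C)$; taking real and imaginary parts, $T$ is ME on one space iff on the other.

**Theorem 1.** Let $K$ be a compact Hausdorff space with exactly $N$ accumulation points, $1\le N<\infty$. Let $T$ be positive, power bounded and ME on $C(K)$. Let $|\lambda|=1$, and suppose $\lambda$ is not a root of unity of exact order $d$ with $2\le d\le N$. Then $\lambda^{-1}T$ is ME. Consequently $T^m$ is ME for every $m$ having no divisor $d$ with $2\le d\le N$. In particular, if $N=1$ (e.g. $K=\mathbb N\cup\{\infty\}$, $C(K)=c$), then $T^m$ is ME for all $m\in\mathbb N$.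

**Theorem 2.** Let $L$ be an infinite compact Hausdorff space, $p\ge2$, and let $E:C(L\times\mathbb Z_p)\to C(K)$ and $R:C(K)\to C(L\times\mathbb Z_p)$ be positive operators with $RE=I$. Then there is a positive power bounded ME operator $T$ on $C(K)$ such that $T^m$ is not ME for every $m\in p\mathbb N$, and $\lambda^{-1}T$ is not ME for every $\lambda\ne1$ with $\lambda^p=1$. The hypothesis holds if

* (a) $K$ has $p$ distinct points, each the limit of a nontrivial convergent sequence ($L=\mathbb N\cup\{\infty\}$); or
* (b) $K$ is infinite and $C(K)$ is $\sigma$-Dedekind complete ($L=\beta\mathbb N$, any $p$); or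
* (c) $K$ contains $p$ pairwise disjoint homeomorphic infinite clopen sets.

Here **$\sigma$-Dedekind complete** means that every order bounded sequence has a supremum in $C(K)$. For example $\ell^\infty=C(\beta\mathbb N)$ has this property, with coordinatewise suprema. The space $c$ does not: for $s_k=\sum_{n\le k}1_{\{2n\}}$, an upper bound $f\in c$ satisfies $f(2n)\ge1$ for all $n$, hence $f(\infty)\ge1$, hence $f>0$ at some odd point; lowering $f$ to $0$ at that one point gives a smaller upper bound.

**Corollary 3 (classification).** Let $K$ be infinite compact Hausdorff such that every infinite closed subset contains a nontrivial convergent sequence (e.g. $K$ metrizable, or sequentially compact). Let $N\in\{1,2,\dots,\infty\}$ be the number of accumulation points, and let $m\ge2$. There is a positive power bounded ME operator $T$ on $C(K)$ with $T^m$ not ME iff $m$ has a divisor $d$ with $2\le d\le N$ ($d<\infty$). Hence such $T$ exists for some $m$ iff $N\ge2$. In particular, an infinite metrizable $K$ admits such a $T$ iff $K\not\cong\mathbb N\cup\{\infty\}$.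

For instance, if $K$ is a disjoint union of three convergent sequences with their limits, then $N=3$, and $T^m$ can fail to be ME exactly when $2\mid m$ or $3\mid m$.

**Theorem 4.** Let $K$ be an infinite compact Hausdorff space without isolated points such that every bounded operator on $C(K)$ has the form $gI+S$ with $g\in C(K)$ and $S$ weakly compact. Then for every positive power bounded $T$ on $C(K)$ and every $|\lambda|=1$, $\lambda\ne1$, the operator $\lambda^{-1}T$ is ME. Hence if $T$ is ME, all $T^m$ are ME.

Theorem 4 is a conditional supplement, not needed for the answer. We do not claim a characterization for arbitrary $K$.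

## 3. Four facts on Cesàro averages

Let $S$ be power bounded on a Banach space $X$. Then $\sup_n\|\mathcal A_n^S\|<\infty$.

**(F1)** *$\mathcal A_n^S(I-S)z\to0$ for all $z$, and the set of $x$ for which $\mathcal A_n^Sx$ converges is a closed subspace.* The sum telescopes: $\mathcal A_n^S(I-S)z=\frac1n(z-S^nz)\to0$. Closedness follows from $\sup_n\|\mathcal A_n^S\|<\infty$ by an $\varepsilon/3$ argument.

**(F2)** *If a subnet of $(\mathcal A_n^Sx)$ converges weakly to $y$, then $\mathcal A_n^Sx\to y$ in norm.* We have $S\mathcal A_n^Sx-\mathcal A_n^Sx=\frac1n(S^nx-x)\to0$, and $S$ is weakly continuous, so $Sy=y$. Next, $I-S^k=(I-S)(I+S+\dots+S^{k-1})$ gives $x-\mathcal A_n^Sx=\frac1n\sum_{k<n}(x-S^kx)\in\operatorname{ran}(I-S)$. So $x-y$ lies in the weak closure of the subspace $\operatorname{ran}(I-S)$, which equals its norm closure. By (F1), $\mathcal A_n^S(x-y)\to0$; and $\mathcal A_n^Sy=y$.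

**(F3)** *Let $T$ be power bounded on a complex space. If $\lambda^{-1}T$ is ME for all $\lambda$ with $\lambda^m=1$, then $T^m$ is ME.* Since $\frac1m\sum_{\lambda^m=1}\lambda^{-k}$ is $1$ if $m\mid k$ and $0$ otherwise,
$$\mathcal A_n^{T^m}=\frac1n\sum_{k<mn}\Big(\frac1m\sum_{\lambda^m=1}\lambda^{-k}\Big)T^k=\sum_{\lambda^m=1}\mathcal A_{mn}^{\lambda^{-1}T}.$$

**(F4)** *Let $T$ be power bounded on $X$, $Y$ a closed $T$-invariant subspace, $|\lambda|=1$, and suppose $\lambda-T$ induces a surjection on $X/Y$. If $\mathcal A_n^{\lambda^{-1}T}y$ converges for all $y\in Y$, then it converges on all of $X$.* By surjectivity each $x$ can be written $x=(\lambda-T)z+y$ with $y\in Y$. As $(\lambda-T)z=\lambda(I-\lambda^{-1}T)z$, (F1) gives $\mathcal A_n^{\lambda^{-1}T}(\lambda-T)z\to0$.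

(F3) turns the question about powers into one about the rotated operators $\lambda^{-1}T$. (F4) lets us discard any quotient on which $\lambda-T$ is onto. (F2) says that one weak cluster point suffices.

Finally, a textbook fact: for closed $L\subset K$ and $J=\{f\in C(K;\mathbb C):f|_L=0\}$, restriction to $L$ induces an isometric isomorphism $C(K;\mathbb C)/J\cong C(L;\mathbb C)$. The case $L=\emptyset$ is allowed, with $C(\emptyset;\mathbb C)=\{0\}$.

## 4. Rotation with a leak: proof of Theorem 2

The two-sequence example needs only a rotation of finite order and a leak $\theta$ whose zero set is not open. We build it on $L\times\mathbb Z_p$ and then carry it to $K$.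

**Step 1: a continuous $\theta$ with $0\le\theta\le\frac12$... on every infinite $L$, whose zero set is not open.** More precisely we get $0\le\theta\le\frac12$ as follows. An infinite compact Hausdorff space contains disjoint nonempty open sets $U_n$ $(n\ge1)$. Pick $x_n\in U_n$ and, by Urysohn, continuous $0\le\varphi_n\le1$ vanishing off $U_n$ with $\varphi_n(x_n)=1$. Put $\theta=\sum_{n\ge1}2^{-n}\varphi_n$. The series converges uniformly, so $\theta$ is continuous, and disjointness of the $U_n$ gives $0\le\theta\le\frac12$. Let $x$ be a cluster point of $(x_n)$. It lies in no $U_n$, since $U_n$ contains only the one term $x_n$; so $\theta(x)=0$. But every neighborhood of $x$ contains some $x_n$, and $\theta(x_n)=2^{-n}>0$. Thus $\{\theta=0\}$ is not open.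

**Step 2: the operator on $C(L\times\mathbb Z_p)$ and its powers.** Let
$$(Cf)(x,j)=f(x,j+1),\qquad(\Pi f)(x,j)=\frac1p\sum_{i\in\mathbb Z_p}f(x,i),\qquad T_0:=M_{1-\theta}C+M_\theta\Pi ,$$
where $M_g$ is multiplication by $g$. Then $T_0\ge0$ and $T_01=1$, so $\|T_0^n\|=1$. We have $C\Pi=\Pi C=\Pi=\Pi^2$, and multiplications by functions of $x$ commute with $C$ and $\Pi$. Hence $T_0=\Pi+M_{1-\theta}C(I-\Pi)$, the two summands annihilate each other in both orders, and
$$T_0^n=\Pi+M_{(1-\theta)^n}C^n(I-\Pi)\qquad(n\ge0).\tag{1}$$

**Step 3: $T_0$ is ME.** Since $\sum_{k<p}C^k=p\,\Pi$, we have $\sum_{k<p}C^k(I-\Pi)=0$. As $C^p=I$, every partial sum of $\sum_kC^k(I-\Pi)$ reduces to fewer than $p$ terms, each of norm $\le2$, so it has norm $\le2p$. Fix $f$ with $\|f\|\le1$ and a point $(x,j)$. The numbers $(1-\theta(x))^k$ decrease in $k$ and lie in $[0,1]$. By Abel summation, multiplying a sequence of terms by such weights does not increase the bound on its partial sums. So by (1), $|(\mathcal A_n^{T_0}f-\Pi f)(x,j)|\le2p/n$, that is, $\|\mathcal A_n^{T_0}-\Pi\|\le2p/n$.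

**Step 4: $T_0^m$ for $p\mid m$, and $\lambda^{-1}T_0$, are not ME.** Let $p\mid m$ and $e(x,j)=1_{\{j=0\}}-\frac1p$. Then $\Pi e=0$ and $C^me=e$, so (1) gives $T_0^{mk}e=(1-\theta)^{mk}e$ and
$$\mathcal A_n^{T_0^m}e=e\cdot\frac1n\sum_{k<n}(1-\theta)^{mk}\longrightarrow e\,1_{\{\theta=0\}}\quad\text{pointwise}.$$
A norm limit would be continuous and equal to this function. Since $e(\cdot,0)=1-\frac1p\ne0$, the function $1_{\{\theta=0\}}$ would be continuous and $\{\theta=0\}$ open, a contradiction. Similarly let $\lambda^p=1\ne\lambda$ and $e_\lambda(x,j)=\lambda^j$. Then $\Pi e_\lambda=0$ and $Ce_\lambda=\lambda e_\lambda$, so $\lambda^{-1}T_0e_\lambda=(1-\theta)e_\lambda$, and the averages $\mathcal A_n^{\lambda^{-1}T_0}e_\lambda$ tend pointwise to the discontinuous function $e_\lambda1_{\{\theta=0\}}$.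

**Step 5: transfer to $K$.** Put $T:=ET_0R\ge0$. (Positive operators between these spaces are bounded.) Since $RE=I$, $T^n=ET_0^nR$ for $n\ge1$, so $T$ is power bounded. Only the term $k=0$ differs, so
$$\mathcal A_n^T=E\mathcal A_n^{T_0}R+\tfrac1n(I-ER),\qquad\mathcal A_n^{T^m}=E\mathcal A_n^{T_0^m}R+\tfrac1n(I-ER).$$
The first formula shows that $T$ is ME. In the second, multiply by $R$ on the left and $E$ on the right; as $R(I-ER)E=0$, we get $R\mathcal A_n^{T^m}Ee=\mathcal A_n^{T_0^m}e$. This does not converge if $p\mid m$, so $T^m$ is not ME. The same computation with $\lambda^{-1}T$, $\lambda^{-1}T_0$ and $e_\lambda$ shows that $\lambda^{-1}T$ is not ME.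

It remains to produce $E$ and $R$ in the three cases.

**Step 6: case (a).** Let $a_j$ $(j\in\mathbb Z_p)$ be distinct points and $x_{n,j}\to a_j$ nontrivial convergent sequences. Choose disjoint open $W_j\ni a_j$, open $W_j'$ with $a_j\in W_j'\subset\overline{W_j'}\subset W_j$, and $k_j\in C(K)$ with $0\le k_j\le1$, $k_j=1$ on $W_j'$, $k_j=0$ off $W_j$. Dropping terms, assume $x_{n,j}\in W_j'$ for all $n$.

We need disjoint neighborhoods of the $x_{n,j}$. Fix $j$. The set $\{x_{k,j}:k\ne n\}\cup\{a_j\}$ is compact and does not contain $x_{n,j}$. So there is an open $O_n$ with $x_{n,j}\in O_n\subset W_j'$ whose closure misses $a_j$ and all $x_{k,j}$, $k\ne n$. The sets $U_{n,j}:=O_n\setminus\bigcup_{k<n}\overline{O_k}$ are open, pairwise disjoint, contain $x_{n,j}$, and miss $a_j$. Take continuous $0\le h_{n,j}\le1$ vanishing off $U_{n,j}$ with $h_{n,j}(x_{n,j})=1$.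

With $L=\mathbb N\cup\{\infty\}$ define
$$Ef=\sum_j\Big[f(\infty,j)k_j+\sum_n\big(f(n,j)-f(\infty,j)\big)h_{n,j}\Big],\qquad(Rf)(n,j)=f(x_{n,j}),\quad(Rf)(\infty,j)=f(a_j).$$
For fixed $j$ the $h_{n,j}$ vanish off disjoint sets and the coefficients tend to $0$, so the series converges uniformly and $Ef\in C(K)$. Also $Rf$ is continuous because $f(x_{n,j})\to f(a_j)$. Clearly $R\ge0$. For $E\ge0$ write, pointwise,
$$Ef=\sum_j\Big[f(\infty,j)\Big(k_j-\sum_nh_{n,j}\Big)+\sum_nf(n,j)h_{n,j}\Big]$$
and note $\sum_nh_{n,j}\le1_{W_j'}\le k_j$. Finally $RE=I$: at $x_{n,i}$ the only nonzero functions are $k_i=1$ and $h_{n,i}=1$, so $Ef(x_{n,i})=f(n,i)$; at $a_i$ only $k_i=1$ survives, so $Ef(a_i)=f(\infty,i)$.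

**Step 7: case (b).** First, $K$ has a base of clopen sets. Let $f\in C(K)$, $f\ge0$, and $s:=\sup_n\min(1,nf)$ in $C(K)$. The constant $1$ is an upper bound, so $s\le1$, and clearly $s=1$ on $\{f>0\}$. If $x\notin\overline{\{f>0\}}$, take continuous $0\le\varphi\le1$ with $\varphi=1$ on $\overline{\{f>0\}}$ and $\varphi(x)=0$; it is an upper bound, so $s(x)\le0$, and $s(x)=0$ as $s\ge0$. So $s$ is the indicator of $\overline{\{f>0\}}$, which is therefore clopen. Given $x\in W$ open, choose $f\geq 0$ with $f(x)=1$, vanishing off an open $W'$ with $\overline{W'}\subset W$; then $\overline{\{f>0\}}$ is a clopen neighborhood of $x$ inside $W$.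

Since $K$ is infinite it contains infinitely many disjoint nonempty open sets, hence disjoint nonempty clopen sets $O_{n,j}$ $(n\in\mathbb N,\,j\in\mathbb Z_p)$. Pick $x_{n,j}\in O_{n,j}$. We have $C(\beta\mathbb N\times\mathbb Z_p)=\ell^\infty(\mathbb N\times\mathbb Z_p)$. For $0\le\alpha\in\ell^\infty(\mathbb N\times\mathbb Z_p)$ put
$$E\alpha:=\sup_ks_k(\alpha),\qquad s_k(\alpha)=\sum_{n\le k,\,j}\alpha_{n,j}1_{O_{n,j}},$$
the supremum in $C(K)$ of a bounded increasing sequence. Suprema of increasing sequences add, so $E$ is additive and positively homogeneous on the positive cone, and it extends to a positive linear operator. Put $(Rf)_{n,j}=f(x_{n,j})$. To see $RE=I$, let $\alpha\ge0$, $s=E\alpha$, $O=O_{n,j}$. Then $s\ge s_n(\alpha)=\alpha_{n,j}$ on $O$. Conversely the continuous function $\alpha_{n,j}1_O+s1_{K\setminus O}$ is an upper bound of all $s_k(\alpha)$, so $s\le\alpha_{n,j}$ on $O$. Thus $(RE\alpha)_{n,j}=\alpha_{n,j}$.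

**Step 8: case (c).** Identify the $p$ clopen sets with copies of one space $L$; their union is a clopen copy of $L\times\mathbb Z_p$. Let $E$ be extension by zero and $R$ restriction. $\square$

## 5. Weak* cluster points and their oscillation

We turn to Theorem 1. Let $T$ be positive, power bounded and ME on $C(K)$, $|\lambda|=1$, and write
$$\mu_x:=T^*\delta_x\ge0,\qquad(Tf)(x)=\int f\,d\mu_x,\qquad B_n:=\mathcal A_n^{\lambda^{-1}T}.$$
Then $|Tf|\le T|f|$, hence $|T^kf|\le T^k|f|$ and
$$|B_nf|\le\mathcal A_n^T|f|\qquad(f\in C(K;\mathbb C)).\tag{2}$$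

By (F2) we only need a *weak* cluster point of $(B_nf)$. A weak* cluster point $g$ in the bidual exists for free, by Banach–Alaoglu. The task is to show $g\in C(K;\mathbb C)$. When $K$ has finitely many accumulation points, this is a question about functions.

**The setting.** Let $F$ be the set of accumulation points, $|F|=N$, $1\le N<\infty$. Points of $K\setminus F$ are isolated, so compact subsets of $K\setminus F$ are finite. By inner regularity every Radon measure on $K$ is atomic. So $C(K)^*=\ell^1(K)$ and $C(K)^{**}=\ell^\infty(K)$ (likewise over $\mathbb C$), with $C(K)\subset\ell^\infty(K)$ the canonical embedding, and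
$$(T^{**}g)(x)=\langle g,T^*\delta_x\rangle=\int g\,d\mu_x\qquad(g\in\ell^\infty(K)).$$

Next we partition $K$. Take disjoint open neighborhoods of the points of $F$. The complement of their union is compact in $K\setminus F$, hence finite and open; add it to one of the neighborhoods. This gives a partition of $K$ into clopen sets $U_a\ni a$ $(a\in F)$. If $V$ is an open neighborhood of $a$, then $U_a\setminus V$ is compact in $K\setminus F$, hence finite. Put
$$c_{ab}:=\mu_a(\{b\})\qquad(a,b\in F).$$
For the two-sequence operator of Section 1, $F=\{(\infty,0),(\infty,1)\}$ and $(c_{ab})=\begin{pmatrix}0&1\\1&0\end{pmatrix}$; for the one-sequence operator $(c_{ab})=(1)$.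

A bounded function $g$ on $K$ is continuous iff its oscillation $w_a:=\limsup_{y\to a,\,y\ne a}|g(y)-g(a)|$ vanishes at every $a\in F$. The next lemma says how $T^{**}$ moves oscillation around: only the atoms $c_{ab}$ matter.

**Lemma 5.** For $g\in\ell^\infty(K;\mathbb C)$ and $a\in F$, with $w_b$ as above,
$$\limsup_{y\to a,\,y\ne a}|T^{**}g(y)-T^{**}g(a)|\le\sum_{b\in F}c_{ab}w_b .\tag{3}$$

*Proof.* Let $\varepsilon>0$. For $b\in F$ some open $V\ni b$ satisfies $|g-g(b)|\le w_b+\varepsilon$ on $V$, and $U_b\setminus V$ is finite. So the set of $z\in U_b$ with $|g(z)-g(b)|>w_b+\varepsilon$ is finite, and it does not contain $b$. Also each $\mu_a$ is a finite atomic measure. Hence there is a finite $Q\subset K\setminus F$, containing these exceptional points, with $\mu_a(K\setminus(F\cup Q))<\varepsilon$ for all $a\in F$. Put $V_b:=U_b\setminus Q$; this is clopen, contains $b$, and $|g-g(b)|\le w_b+\varepsilon$ on it. The sets $V_b$ and the points of $Q$ partition $K$, so for every $x\in K$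
$$T^{**}g(x)=\sum_{q\in Q}\mu_x(\{q\})g(q)+\sum_{b}\mu_x(V_b)g(b)+\sum_b\int_{V_b}(g-g(b))\,d\mu_x .$$
The functions $1_{\{q\}}$ and $1_{V_b}$ are continuous, so $\mu_y(\{q\})=T1_{\{q\}}(y)\to\mu_a(\{q\})$ and $\mu_y(V_b)\to\mu_a(V_b)$ as $y\to a$. Thus the first two sums at $x=y$ converge to their values at $x=a$. The third sum has modulus at most $\sum_b(w_b+\varepsilon)\mu_y(V_b)$ at $x=y$. At $x=a$ the integrand vanishes at $b$, and the sets $V_b\setminus\{b\}$ are disjoint subsets of $K\setminus(F\cup Q)$, so its modulus is at most $2\|g\|\sum_b\mu_a(V_b\setminus\{b\})\le2\|g\|\varepsilon$. Hence the left side of (3) is at most $\sum_b(w_b+\varepsilon)\mu_a(V_b)+2\|g\|\varepsilon$. Since $\mu_a(V_b)=c_{ab}+\mu_a(V_b\setminus\{b\})$ and $\sum_b\mu_a(V_b\setminus\{b\})\le\varepsilon$, letting $\varepsilon\to0$ gives (3). $\square$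

## 6. A single sequence with $T1=1$: where $w\le cw$ says nothing

Let $K=\mathbb N\cup\{\infty\}$, $T1=1$, $\lambda\ne1$. There is one number $c=\mu_\infty(\{\infty\})\in[0,1]$. Let $g$ be a weak* cluster point of $(B_nf)$. Since $\lambda^{-1}TB_nf-B_nf=\frac1n(\lambda^{-n}T^nf-f)\to0$ and $T^{**}$ is weak* continuous, $T^{**}g=\lambda g$. So (3) reads $w\le cw$. If $c<1$, then $w=0$, $g$ is continuous, and we are done.

If $c=1$, the inequality is empty, and the equation $T^{**}g=\lambda g$ alone really does not force continuity. Let $T$ swap the values at $2k-1$ and $2k$ for all $k$ and fix the value at $\infty$. The function $g(2k-1)=1$, $g(2k)=-1$, $g(\infty)=0$ satisfies $T^{**}g=-g$ and has oscillation $1$. This is the point at which the approach stops.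

The way past it uses (2), which we have not exploited, together with (F4). If $c=1$, then $\mu_\infty=\delta_\infty$, so $Tf(\infty)=f(\infty)$ and the functions vanishing at $\infty$ form an invariant subspace. On the one-dimensional quotient $\lambda-T$ acts as $\lambda-1\ne0$. By (F4) we may assume $f(\infty)=0$. Now $|B_nf|\le\mathcal A_n^T|f|$, and $T$ **is** ME, so $\mathcal A_n^T|f|\to u$ with $u$ continuous and $u(\infty)=0$. Evaluating at points, $|g|\le u$. Hence $g(\infty)=0$ and $g(y)\to0$ as $y\to\infty$; so $w=0$ again.

For general $K$ and $T$, two things change. First, $c$ becomes a matrix, and on its "recurrent" part we need $\lambda-C$ invertible. The two-sequence example has the matrix $\begin{pmatrix}0&1\\1&0\end{pmatrix}$ with eigenvalue $-1$, and there this step must fail for $\lambda=-1$. Second, without $T1=1$ the measure $\mu_\infty$ can have $c=1$ and further mass. On $c$ let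
$$Tf(1)=0,\qquad Tf(x)=f(x)+f(1)\quad(x\ge2\text{ or }x=\infty).$$
Then $T\ge0$ and $T^2=T$, but $\mu_\infty=\delta_\infty+\delta_1$, and $\{f:f(\infty)=0\}$ is not invariant. The extra mass sits at the point $1$, where $\lim\mathcal A_n^T1=T1$ vanishes. So we first divide out the zero set of $\lim\mathcal A_n^T1$, and we use this limit as the weight that replaces the constant $1$.

## 7. Proof of Theorem 1

The case $\lambda=1$ is the hypothesis. Let $|\lambda|=1$, $\lambda\ne1$; by assumption the order of $\lambda$ is infinite or $>N$. We show that $B_n$ converges strongly on $C(K;\mathbb C)$.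

**Step 1: remove the zero set of $h=\lim\mathcal A_n^T1$.** The limit $h$ exists since $T$ is ME; $h\ge0$ and $Th=h$. Let $L:=\{h=0\}$. For $x\in L$ we have $\int h\,d\mu_x=h(x)=0$, so $\mu_x$ is concentrated on $L$. Hence $J:=\{f\in C(K;\mathbb C):f|_L=0\}$ is $T$-invariant, and $T$ induces on $C(K;\mathbb C)/J\cong C(L;\mathbb C)$ an operator $T_L$, given by $T_L(f|_L)=(Tf)|_L$. It is positive, since a nonnegative function on $L$ extends to a nonnegative one on $K$. Moreover
$$\mathcal A_n^{T_L}1=(\mathcal A_n^T1)|_L\to h|_L=0\quad\text{uniformly}.$$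
Put $S=\lambda^{-1}T_L$. As in (2), $|\mathcal A_n^Sf|\le\mathcal A_n^{T_L}|f|\le\|f\|\,\mathcal A_n^{T_L}1$, so $\|\mathcal A_n^S\|<1$ for some $n$, and $I-\mathcal A_n^S$ is invertible. But $I-\mathcal A_n^S=\frac1n\sum_{k<n}(I-S^k)=(I-S)q(S)$ for a polynomial $q$, and the factors commute, so $I-S$ is invertible, and so is $\lambda-T_L=\lambda(I-S)$. (If $L=\emptyset$ there is nothing to do.) By (F4) it suffices to show that $B_n$ converges strongly on $J$.

**Step 2: split the remaining accumulation points into a recurrent and a transient part.** Let $F':=F\setminus L$ and $v:=h|_{F'}>0$. For $a\in F'$,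
$$v_a=\int h\,d\mu_a\ge\sum_{b\in F'}c_{ab}v_b .$$
So $d_{ab}:=v_a^{-1}c_{ab}v_b$ $(a,b\in F')$ defines a substochastic matrix $D$. Call $B\subset F'$ *closed* if $\sum_{b\in B}d_{ab}=1$ for all $a\in B$. In the two-sequence example $h=1$, $D=\begin{pmatrix}0&1\\1&0\end{pmatrix}$, and the closed sets are $\emptyset$ and $F$. For $Tf=f(1)\cdot1$ on $c$, again $h=1$, but $D=(0)$, and only $\emptyset$ is closed.

Unions of closed sets are closed, since row sums of $D$ are $\le1$. Let $G$ be the largest closed set (possibly empty) and $H:=F'\setminus G$. For $A\in\{G,H\}$ let $C_A$, $D_A$ be the $A\times A$ blocks of $(c_{ab})$ and $D$; they are similar via the diagonal matrix with entries $v_a$.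

**Step 3: the transient block dies out, $C_H^n\to0$.** By similarity we show $D_H^n\to0$. As $D_H1\le1$, the sequence $D_H^n1$ decreases to some $s\ge0$ with $D_Hs=s$. Suppose $s\ne0$; let $\sigma=\max s>0$ and $B=\{a\in H:s_a=\sigma\}$. For $a\in B$,
$$\sigma=\sum_{b\in H}d_{ab}s_b\le\sigma\sum_{b\in H}d_{ab}\le\sigma .$$
Equality throughout means $\sum_{b\in H}d_{ab}=1$, and $s_b=\sigma$ whenever $d_{ab}>0$. Thus $\sum_{b\in B}d_{ab}=1$ for $a\in B$, so $B$ is a nonempty closed set, hence $B\subset G$, contradicting $B\subset H$. So $s=0$, and as $D_H\ge0$, $D_H^n\to0$.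

**Step 4: the recurrent block gives an invariant subspace.** For $a\in G$, since $G$ is closed,
$$\int h\,d\mu_a=v_a=\sum_{b\in G}c_{ab}v_b=\int_Gh\,d\mu_a .$$
So $\int_{K\setminus G}h\,d\mu_a=0$. Since $h>0$ off $L$, $\mu_a$ is concentrated on $G\cup L$, and
$$Tf(a)=\sum_{b\in G}c_{ab}f(b)\qquad(a\in G,\ f\in J).$$
Therefore $J_G:=\{f\in J:f|_G=0\}$ is closed and $T$-invariant. The set $G$ is finite and disjoint from the closed set $L$, so $f\mapsto f|_G$ maps $J$ onto $\mathbb C^G$, with kernel $J_G$. The operator induced by $T$ on $J/J_G\cong\mathbb C^G$ is $C_G$.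

**Step 5: $\lambda\notin\sigma(C_G)$.** This is the only place where the order of $\lambda$ matters. If $\lambda\in\sigma(C_G)=\sigma(D_G)$, then $D_Gu=\lambda u$ for some $u\ne0$, and $D_G$ is stochastic because $G$ is closed. Let $B=\{a\in G:|u_a|=\max|u|\}$. For $a\in B$, $\lambda u_a=\sum_bd_{ab}u_b$ is a convex combination of numbers of modulus $\le|u_a|=|\lambda u_a|$. Points of a circle are extreme points of the disk, so $d_{ab}>0$ implies $u_b=\lambda u_a$, and in particular $b\in B$. Start at $a_0\in B$ and choose successively $a_{k+1}\in G$ with $d_{a_ka_{k+1}}>0$; this is possible as rows sum to $1$. Then $u_{a_k}=\lambda^ku_{a_0}$ and $u_{a_0}\ne0$. Among $a_0,\dots,a_{|G|}$ two coincide, so $\lambda^d=1$ for some $1\le d\le|G|\le N$. As $\lambda\ne1$, its exact order lies in $[2,N]$, contrary to assumption.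

By Step 5 and (F4), applied to $J$ and its subspace $J_G$, it suffices to show that $B_n$ converges strongly on $J_G$.

**Step 6: on $J_G$ every cluster point is continuous.** Let $f\in J_G$. Since $|f|\in J_G$, $T$ is ME, and $J_G$ is closed and $T$-invariant, the limit
$$u:=\lim_n\mathcal A_n^T|f|$$
exists and lies in $J_G$; so $u$ vanishes on $L\cup G$. The sequence $(B_nf)$ is bounded, so a subnet converges weak* in $\ell^\infty(K;\mathbb C)=C(K;\mathbb C)^{**}$ to some $g$. Testing against $\delta_x$ and using (2), $|g(x)|\le\lim_n\mathcal A_n^T|f|(x)$, that is,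
$$|g|\le u\quad\text{pointwise on }K.\tag{4}$$
As in Section 6, $\lambda^{-1}TB_nf-B_nf=\frac1n(\lambda^{-n}T^nf-f)\to0$ and the weak* continuity of $T^{**}$ give $T^{**}g=\lambda g$. With $w_a=\limsup_{y\to a,\,y\ne a}|g(y)-g(a)|$, Lemma 5 yields
$$w_a=\limsup_{y\to a,\,y\ne a}|T^{**}g(y)-T^{**}g(a)|\le\sum_{b\in F}c_{ab}w_b\qquad(a\in F).$$
If $a\in F\cap(L\cup G)$, then $u(a)=0$, and by (4) $g(a)=0$ and $|g(y)|\le u(y)\to u(a)=0$ as $y\to a$; so $w_a=0$. Since $F=(F\cap L)\cup G\cup H$, only the terms with $b\in H$ remain, and as $C_H\ge0$,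
$$w|_H\le C_H\,w|_H\le\dots\le C_H^n\,w|_H\longrightarrow0$$
by Step 3. Hence $w=0$ on all of $F$, and $g$ is continuous. So $g\in C(K;\mathbb C)$ is a weak limit of a subnet of $(B_nf)$, and (F2) gives $B_nf\to g$ in norm.

**Step 7: powers.** We have shown that $\lambda^{-1}T$ is ME for every $\lambda$ allowed in the theorem. If $m$ has no divisor $d$ with $2\le d\le N$, then every $\lambda$ with $\lambda^m=1$ has exact order dividing $m$, hence order $1$ or $>N$. So all these $\lambda^{-1}T$ are ME, and $T^m$ is ME by (F3). For $N=1$ no $m$ is excluded. $\square$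

In particular, no operator as in the question exists on $c=C(\mathbb N\cup\{\infty\})$, nor on $C(K)$ for any $K$ with exactly one accumulation point.

## 8. Counting accumulation points: proof of Corollary 3

First, the examples in the statement do satisfy the hypothesis. Let $K$ be metrizable or sequentially compact and $A\subset K$ infinite and closed. A sequence of distinct points of $A$ has a convergent subsequence; its limit lies in $A$, and we drop the term equal to the limit, if there is one.

Suppose $m\ge2$ has no divisor $d$ with $2\le d\le N$. Then $N<\infty$, since otherwise $d=m$ would be such a divisor. Also $N\ge1$ because $K$ is infinite. By Theorem 1, $T^m$ is ME for every positive power bounded ME $T$.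

Conversely, let $d\mid m$ with $2\le d\le N$, $d<\infty$. Choose $d$ accumulation points with pairwise disjoint closed neighborhoods. A neighborhood of an accumulation point is infinite, so each of these contains a nontrivial convergent sequence together with its limit. The $d$ limits are distinct. Theorem 2(a) with $p=d$ gives a positive power bounded ME operator $T$ such that $T^{m'}$ is not ME for all $m'\in d\mathbb N$, in particular for $m'=m$.

If $N\ge2$, take $m=2$; if $N=1$, no $m$ has a divisor $d$ with $2\le d\le1$, and $m=1$ is excluded because $T$ is ME. So such $T$ exists for some $m$ iff $N\ge2$.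

Finally, let $K$ be infinite and metrizable with one accumulation point $a$. For each $n$ the set $\{x:\operatorname{dist}(x,a)\ge1/n\}$ is compact and consists of isolated points, so it is finite. Hence $K\setminus\{a\}$ is countably infinite and discrete, and every neighborhood of $a$ contains all but finitely many points. So $K\cong\mathbb N\cup\{\infty\}$. $\square$

## 9. Operators of the form $gI+S$: proof of Theorem 4

Recall that $S$ is weakly compact if it maps the unit ball to a relatively weakly compact set; finite rank operators are examples. We use the Dunford–Pettis property of $C(K)$ (Grothendieck): weakly compact operators on $C(K)$ map weakly null sequences to norm null ones. The hypothesis of Theorem 4 is strong. On $C([0,1])$ the reflection $Tf(x)=f(1-x)$ is not of the form $gI+S$: take $f_n$ with $0\le f_n\le1$, vanishing off disjoint open intervals $V_n\subset(0,\frac12)$, and $f_n(x_n)=1$. Then $f_n\to0$ weakly, being bounded and pointwise null, so $\|Sf_n\|\to0$; but at $1-x_n$ we would have $1=g\cdot0+(Sf_n)(1-x_n)$.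

The existence of (connected) spaces $K$ as in Theorem 4 is due, as far as these notes know, to Koszmider (under CH; Math. Ann. 330 (2004)) and Plebanek (in ZFC; Topology Appl. 143 (2004)). We do not prove it, and nothing else depends on it.

Let $T=gI+S\ge0$ be power bounded, $S$ weakly compact, $g\in C(K)$.

**Step 1: $g\ge0$.** Suppose $g(x_0)<0$. Then $g\le-\delta<0$ on an open $U\ni x_0$, and $U$ is infinite because $K$ has no isolated points. So there are disjoint nonempty open $V_n\subset U$ and $f_n\in C(K)$ with $0\le f_n\le1$, vanishing off $V_n$, and $f_n(x_n)=1$ for some $x_n\in V_n$. From $0\le Tf_n=gf_n+Sf_n$ at $x_n$ we get $(Sf_n)(x_n)\ge\delta$. But $f_n\to0$ weakly (bounded and pointwise null), so $\|Sf_n\|\to0$, a contradiction.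

**Step 2: $\lambda-T$ is Fredholm of index $0$.** Let $|\lambda|=1$, $\lambda\ne1$. Since $g(K)\subset[0,\infty)$ and $\lambda\notin[0,\infty)$, the function $\lambda-g$ is invertible in $C(K;\mathbb C)$, and
$$\lambda-T=M_{\lambda-g}(I-W),\qquad W=M_{(\lambda-g)^{-1}}S,$$
with $W$ weakly compact. Then $W^2$ is compact: if $(f_n)$ is bounded, a subsequence of $(Wf_n)$ converges weakly, and the second $W$ makes it converge in norm. For $t\in[0,1]$,
$$I-t^2W^2=(I-tW)(I+tW)=(I+tW)(I-tW)$$
is Fredholm. Hence $\ker(I-tW)\subset\ker(I-t^2W^2)$ is finite-dimensional and $\operatorname{ran}(I-tW)\supset\operatorname{ran}(I-t^2W^2)$ has finite codimension, so $I-tW$ is Fredholm. The index is constant along the norm continuous path $t\mapsto I-tW$, so the index of $I-W$ equals that of $I$, which is $0$. As $M_{\lambda-g}$ is invertible, $\lambda-T$ is Fredholm of index $0$.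

**Step 3: $\lambda^{-1}T$ is ME.** Put $Z:=\lambda^{-1}T$. By Step 2, $I-Z$ has closed range and $\operatorname{codim}\operatorname{ran}(I-Z)=\dim\ker(I-Z)<\infty$. If $x\in\ker(I-Z)\cap\operatorname{ran}(I-Z)$, then $x=\mathcal A_n^Zx\to0$ by (F1), so $x=0$. By the dimension count,
$$C(K;\mathbb C)=\ker(I-Z)\oplus\operatorname{ran}(I-Z).$$
On the first summand $\mathcal A_n^Z=I$, and on the second $\mathcal A_n^Z\to0$ strongly by (F1). So $Z$ is ME.

**Step 4: powers.** If $T$ itself is ME, then $\lambda^{-1}T$ is ME for every $\lambda$ with $\lambda^m=1$: for $\lambda=1$ by assumption and for $\lambda\ne1$ by Step 3. By (F3), every $T^m$ is ME. $\square$
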